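\title{Gaussian level sets that are finite although\\ Rice's formula is infinite}


\begin{abstract}
For a continuous stationary Gaussian process with infinite second spectral moment, Rice's formula says that the expected number of visits to any given level during $[0,1]$ is infinite. We answer in the negative the question, stated as open in the literature, whether almost surely almost every level in the range is then attained infinitely often: for an explicit lacunary random Fourier series, almost surely, Lebesgue-almost every level is attained only finitely often. More generally, a smallness condition on the variance of second differences implies that each fixed level is almost surely attained only finitely often. The mechanism is that two nearby visits to a level force the path to linger there. Outside a null set of levels, infinitely many visits thus make the density of the occupation measure infinite, and a finite measure has infinite density only on a null set.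
\end{abstract}

\section{Rice's formula and a question about typical levels}\label{sec:intro}

Let $X=(X_t)_{t\in\mathbb R}$ be a real, mean-zero, stationary Gaussian process with continuous sample paths and covariance function $r(t)=\mathbb E\,X_sX_{s+t}$, where $r(0)>0$. These are standing assumptions. We observe $X$ on $[0,1]$ and write
\[
M_x=\{t\in[0,1]:X_t=x\},\qquad \operatorname{Im}X=\{X_t:t\in[0,1]\},
\]
and $\lambda$ for Lebesgue measure; ``a.e.\ $x$'' and ``a.e.\ $t$'' always refer to $\lambda$.

How large is $M_x$? Almost sure convergence of Gaussian variables implies $L^2$ convergence, so $r$ is continuous, and by Bochner's theorem $r(t)=\int\cos(t\ell)\,F(d\ell)$ for a finite symmetric measure $F$, the spectral measure. In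
\begin{equation}\label{eq:spectral}
\frac{2(r(0)-r(t))}{t^2}=\int\frac{2(1-\cos t\ell)}{t^2}\,F(d\ell)
\end{equation}
the integrand is at most $\ell^2$ and tends to $\ell^2$ as $t\to0$. By dominated convergence or Fatou's lemma, the left side tends to $\int\ell^2F(d\ell)\in[0,\infty]$. This limit, the second spectral moment, is denoted by $-r''(0)$; it is also the limit of the variances of the difference quotients $(X_t-X_0)/t$. Rice's formula states that, for every $x\in\mathbb R$ and every Borel set $B\subset[0,1]$ with $\lambda(B)>0$,
\begin{equation}\label{eq:rice}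
\mathbb E\,\#(M_x\cap B)=\frac{\lambda(B)}{\pi}\Big(\frac{-r''(0)}{r(0)}\Big)^{1/2}e^{-x^2/2r(0)}\le\infty,
\end{equation}
the right side being $+\infty$ when $-r''(0)=\infty$. Thus if $-r''(0)<\infty$, every fixed level is almost surely attained only finitely often. If $-r''(0)=\infty$, the expected number of visits is infinite at every level, and it is natural to ask whether the number itself is infinite. A level outside $\operatorname{Im}X$ is not attained at all, so the question, stated as open in \cite{SIP}, takes the following form.

\begin{quote}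
\emph{Suppose that $-r''(0)=\infty$. Is it true that, almost surely, $M_x$ is infinite for a.e.\ $x\in\operatorname{Im}X$?}
\end{quote}

There are two reasons to guess ``yes''. The first is the Ornstein--Uhlenbeck process, $r(t)=e^{-|t|}$, for which the answer is indeed ``yes'' (Section~\ref{sec:examples}). The second is that the corresponding statement about \emph{times} is always true. Let
\[
\mu(A)=\lambda\{t\in[0,1]:X_t\in A\}
\]
be the \emph{occupation measure}, the law of the level seen at a uniformly chosen time.

\begin{proposition}\label{prop:times}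
Suppose that $-r''(0)=\infty$. Almost surely, for a.e.\ $t\in[0,1]$, $t$ is an accumulation point of $M_{X_t}$. Hence, almost surely, $M_x$ is infinite for $\mu$-a.e.\ $x$. In particular, if $\mu$ has a.s.\ an absolutely continuous part with density positive a.e.\ on $\operatorname{Im}X$, then a.s.\ $M_x$ is infinite for a.e.\ $x\in\operatorname{Im}X$.
\end{proposition}

The question, however, concerns $\lambda$-a.e.\ level, not $\mu$-a.e.\ level, and a $\mu$-null set of levels in $\operatorname{Im}X$ need not be $\lambda$-null. The answer is negative.

\begin{theorem}\label{thm:counter}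
Let $\xi_n,\xi_n'$ $(n\ge1)$ be i.i.d.\ $N(0,1)$ and
\[
X_t=\sum_{n\ge1}a_n\big(\xi_n\cos2^nt+\xi_n'\sin2^nt\big),\qquad a_n=n^{-1/2}2^{-n}.
\]
Then $X$ is a real, mean-zero, stationary Gaussian process with continuous paths, $r(0)>0$ and $-r''(0)=\infty$. Almost surely, $\operatorname{Im}X$ is a nondegenerate interval and $M_x$ is finite for a.e.\ $x\in\mathbb R$.
\end{theorem}

There is no conflict with \eqref{eq:rice}: a random variable can be almost surely finite and have infinite mean. Nor is there a conflict with Proposition~\ref{prop:times}: for this process the random set of levels attained infinitely often has Lebesgue measure $0$, yet the path is in this set at almost every time.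

\medskip
\noindent\textbf{Which processes behave like this.} Let
\begin{equation}\label{eq:d}
\begin{aligned}
d(u)^2&=\mathbb E(X_u+X_{-u}-2X_0)^2=6r(0)-8r(u)+2r(2u)\\
&=4\int(1-\cos u\ell)^2F(d\ell)
\end{aligned}
\end{equation}
(the last equality is $6-8c+2(2c^2-1)=4(1-c)^2$ with $c=\cos u\ell$). Compare \eqref{eq:spectral} with $d(u)^2/u^2$. In \eqref{eq:spectral} every frequency $|\ell|\ll1/t$ contributes about $\ell^2$: all octaves of the spectrum are added up. In $d(u)^2/u^2$ low frequencies are suppressed, since $(1-\cos u\ell)^2\le u^4\ell^4/4$, and essentially only the octaves near $1/u$ count. So it is possible that $-r''(0)=\infty$ while $d(u)/u\to0$, just as a divergent series may have terms tending to $0$. In Theorem~\ref{thm:counter} the octave near $2^n$ contributes $4^na_n^2=1/n$ to $-r''(0)$, and the series is harmonic. For such a process the slope of the chord over $[t,t+h]$ has variance tending to infinity as $h\downarrow0$, but the slopes over neighboring intervals of length $h$ differ little. When the slope changes sign it therefore passes through values near $0$, and there the path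 is flat. This is what makes the returns to a level exceptional.

\begin{theorem}\label{thm:general}
Let $X$ be a process satisfying the standing assumptions, and assume
\begin{equation}\tag{$\star$}\label{eq:star}
d(u)=o\!\left(u/\sqrt{\log\log(1/u)}\right)\qquad(u\downarrow0).
\end{equation}
\begin{enumerate}
\item[(a)] Almost surely, $M_x$ is finite for a.e.\ $x$.
\item[(b)] For every $x\in\mathbb R$, $P(\#M_x<\infty)=1$.
\item[(c)] If in addition $-r''(0)=\infty$, then $\mathbb E\,\#M_x=\infty$ for every $x$, while \textup{(a)} and \textup{(b)} hold, and the occupation measure $\mu$ is a.s.\ purely singular.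
\end{enumerate}
\end{theorem}

Section~\ref{sec:examples} checks \eqref{eq:star} for the process of Theorem~\ref{thm:counter} and for a process with absolutely continuous spectrum; together with the Ornstein--Uhlenbeck process they show that $-r''(0)=\infty$ alone decides nothing. No claim is made that \eqref{eq:star} is optimal for (a).

Section~\ref{sec:mechanism} explains the mechanism for deterministic functions, Section~\ref{sec:lacunary} proves Theorem~\ref{thm:counter}, Section~\ref{sec:times} proves Proposition~\ref{prop:times}, and Section~\ref{sec:general} proves Theorem~\ref{thm:general}.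

\section{Frequent returns force the path to linger}\label{sec:mechanism}

For a finite Borel measure $\nu$ on $\mathbb R$ put
\[
\overline D\nu(x)=\limsup_{\kappa\downarrow0}\frac{\nu([x-\kappa,x+\kappa])}{2\kappa}.
\]
By the differentiation theorem \cite[Thm 7.14]{Rudin}, the limit of these quotients exists and is finite for a.e.\ $x$. In particular
\begin{equation}\label{eq:diff}
\lambda\{x:\overline D\nu(x)=\infty\}=0 .
\end{equation}
This will be applied to the occupation measure $\mu_f(A)=\lambda\{t:f(t)\in A\}$ of a function $f$. The plan is to show that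
\[
\{f=x\}\ \text{infinite}\quad\Longrightarrow\quad\overline D\mu_f(x)=\infty .
\]

\noindent\textbf{The smallest case.} Let $f(t)=t^3\sin(1/t)$, $f(0)=0$, on $[0,1]$. The level $0$ is attained at all points $1/(k\pi)$, $k\ge1$. For $0<\kappa\le1$ we have $|f|\le\kappa$ on $[0,\kappa^{1/3}]$, so $\mu_f([-\kappa,\kappa])\ge\kappa^{1/3}$, and
\[
\frac{\mu_f([-\kappa,\kappa])}{2\kappa}\ge\tfrac12\kappa^{-2/3}\to\infty\qquad(\kappa\downarrow0).
\]
The same happens for every $f\in C^1[0,1]$. If $\{f=x\}$ is infinite, it has an accumulation point $t_*$. Difference quotients along the solutions vanish, so $f'(t_*)=0$, and $|f-x|=o(h)$ on the points of $[0,1]$ within distance $h$ of $t_*$. An amount of time at least $h$ is thus spent within $o(h)$ of $x$, and $\overline D\mu_f(x)=\infty$. By \eqref{eq:diff}, a.e.\ level of a $C^1$ function is attained finitely often.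

When $-r''(0)=\infty$ the difference quotients of $X$ at a point have variance tending to infinity, so a derivative is not available. What the argument needs is weaker: if a level is attained at both ends of an interval of length $h$, the function should stay within $o(h)$ of it in between. Small second differences are enough for this.

\begin{lemma}\label{lem:zygmund}
Let $f:[0,1]\to\mathbb R$ be continuous, and suppose that $\omega(h)\to0$ as $h\downarrow0$, where
\[
\omega(h)=\sup\Big\{\frac{|f(s+u)+f(s-u)-2f(s)|}{u}:\ 0<u\le h,\ s\pm u\in[0,1]\Big\}.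
\]
Then $\{t\in[0,1]:f(t)=x\}$ is finite for a.e.\ $x$.
\end{lemma}

\begin{proof}
\emph{Flatness between returns.} Suppose $f(t)=f(t+h)=x$ with $h>0$ and $[t,t+h]\subset[0,1]$. We claim
\begin{equation}\label{eq:flat}
|f-x|\le\omega(h)h\quad\text{on }[t,t+h].
\end{equation}
Let $m=\max_{[t,t+h]}|f-x|$, attained at $s$. If $m=0$ there is nothing to prove. If $m>0$, then $s$ is interior; let $u\le h/2$ be its distance to the nearest endpoint. One of the points $s\pm u$ is that endpoint, where $f-x=0$; the other lies in $[t,t+h]$, where $|f-x|\le m$. The second difference of $f$ equals that of $f-x$, so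
\[
2m=2|f(s)-x|\le m+\omega(h)u,
\]
and $m\le\omega(h)u\le\omega(h)h/2$.

\emph{Infinite density.} Suppose $\{f=x\}$ is infinite. It has an accumulation point, so there are pairs $t,t+h$ as above with $h$ arbitrarily small. Put $\kappa=h(\omega(h)+h)$, which is positive and tends to $0$ with $h$. By \eqref{eq:flat}, $\mu_f([x-\kappa,x+\kappa])\ge h$, so
\[
\frac{\mu_f([x-\kappa,x+\kappa])}{2\kappa}\ge\frac1{2(\omega(h)+h)}\longrightarrow\infty
\]
as $h\to0$ along these pairs. Thus $\overline D\mu_f(x)=\infty$, and by \eqref{eq:diff} such $x$ form a null set.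
\end{proof}

The hypothesis $\omega(h)\to0$ enters at the last step; a merely bounded $\omega$ would only bound $\overline D\mu_f(x)$ from below by a positive constant.

\section{The lacunary process: proof of Theorem~\ref{thm:counter}}\label{sec:lacunary}

Let $R_n=(\xi_n^2+\xi_n'^2)^{1/2}$, so that the $n$th term of the series is bounded by $a_nR_n$. Since $P(R_n>y)=e^{-y^2/2}$ for $y\ge0$, we have $P(R_n>2\sqrt{\log n})=n^{-2}$, and by Borel--Cantelli a.s.
\begin{equation}\label{eq:R}
R_n\le2\sqrt{\log n}\quad\text{for all large }n .
\end{equation}

\emph{The process.} By \eqref{eq:R}, a.s.\ $\sum a_nR_n<\infty$, so the series converges uniformly on $\mathbb R$ and $X$ is continuous (on the exceptional null event put $X\equiv0$). It is centered Gaussian, and $\mathbb E X_sX_{s+t}=\sum a_n^2\cos2^nt=r(t)$ does not depend on $s$. So $X$ is stationary, and $r(0)=\sum a_n^2>0$. By Fatou's lemma for sums,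
\[
\liminf_{t\to0}\frac{2(r(0)-r(t))}{t^2}=\liminf_{t\to0}\sum_na_n^2\,\frac{2(1-\cos2^nt)}{t^2}\ge\sum_na_n^24^n=\sum_n\frac1n=\infty,
\]
that is, $-r''(0)=\infty$. Moreover $\operatorname{Var}(X_1-X_0)=2\sum a_n^2(1-\cos2^n)>0$, because $\cos 2<0$. Hence a.s.\ $X_1\ne X_0$, and $\operatorname{Im}X$, being the continuous image of a compact interval, is a nondegenerate interval.

\emph{Second differences.} Let $b_n=2^na_nR_n=n^{-1/2}R_n$. By \eqref{eq:R}, a.s.\ $b_n\to0$; we fix a path with this property and with $\sum a_nR_n<\infty$. The second difference with step $u$ multiplies $\cos2^nt$ and $\sin2^nt$ by $2\cos2^nu-2$. Since $2(1-\cos\theta)\le\min(4,\theta^2)$, for all $t$ and all $u>0$,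
\begin{align*}
|X_{t+u}+X_{t-u}-2X_t|&\le\sum_n2a_nR_n(1-\cos2^nu)\le\sum_na_nR_n\min(4,4^nu^2)\\
&=u\sum_nb_nw_n(u),\qquad w_n(u)=\min\Big(\frac4{2^nu},\,2^nu\Big).
\end{align*}
Geometric series give $\sum_{2^nu\le1}2^nu\le2$ and $\sum_{2^nu>1}4/(2^nu)\le8$, so $\sum_nw_n(u)\le10$ for every $u>0$. Also $w_n(u)\le 2^nu\to0$ as $u\to0$ for fixed $n$. For every $N$,
\[
\sum_nb_nw_n(u)\le\sum_{n<N}b_nw_n(u)+10\sup_{n\ge N}b_n .
\]
Letting $u\to0$ and then $N\to\infty$, we get $\sum_nb_nw_n(u)\to0$ as $u\to0$. The bound does not depend on $t$, so the path satisfies the hypothesis of Lemma~\ref{lem:zygmund}. Hence a.s.\ $M_x$ is finite for a.e.\ $x$. \qed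

\section{Measurability, and almost every time is a time of return}\label{sec:times}

From here on we combine ``almost surely'' with ``almost every level'' by Fubini's theorem, which requires measurability of the number of visits.

\begin{lemma}\label{lem:meas}
Let $f$ be a process with continuous paths on $[a,b]$. Then $\#\{t\in[a,b]:f(t)=x\}$ is jointly measurable in $x$ and the random outcome; in particular it is Borel in $x$ for each path.
\end{lemma}

\begin{proof}
Divide $[a,b]$ dyadically into $2^n$ disjoint half-open intervals $D_{n,k}$ (the last one closed). Then $N_n(x)=\sum_k1\{x\in f(D_{n,k})\}$ is increasing in $n$, never exceeds $\#\{f=x\}$, and converges to it because any finite set of points is eventually separated. Moreover, by the intermediate value theorem,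
\[
\{x\in f([c,c'))\}=\bigcup_{m>1/(c'-c)}\Big\{\min_{[c,c'-1/m]}f\le x\le\max_{[c,c'-1/m]}f\Big\}.
\]
The minimum and maximum are measurable, because by continuity they are the infimum and supremum over rational times. The closed interval is treated in the same way without the union.
\end{proof}

We now prove Proposition~\ref{prop:times}. The idea is that $X-X_0$ must change sign in every right neighborhood of $0$, because its difference quotients are unbounded in both directions. Infinite limiting variance of the quotients gives unboundedness above with probability at least $\frac12$, a zero--one law raises this to $1$, and symmetry does the rest.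

\begin{proof}[Proof of Proposition~\ref{prop:times}]
Let $\Lambda=\{\limsup_{h\downarrow0}(X_h-X_0)/h=+\infty\}$. By continuity, here and below, upper and lower limits of difference quotients may be taken along rational $h$, so they are measurable.

\emph{$P(\Lambda)\ge\frac12$.} Fix $K$. The variable $(X_h-X_0)/h$ is centered Gaussian with variance $2(r(0)-r(h))/h^2\to\infty$, so $P((X_h-X_0)/h>K)\to\frac12$ as $h\downarrow0$. Along a sequence $h_k\downarrow0$, the probability that infinitely many of these events occur is at least the limit superior of their probabilities. So $P(\limsup_{h\downarrow0}(X_h-X_0)/h\ge K)\ge\frac12$. These events decrease to $\Lambda$ as $K\uparrow\infty$ along the integers.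

\emph{$P(\Lambda)\in\{0,1\}$.} We build an orthonormal basis of the Gaussian space of $X$ for which removing finitely many coordinates changes $X$ by a smooth function, and so does not affect $\Lambda$. Let $H$ be the closed linear span of $\{X_t:t\in\mathbb R\}$ in $L^2(P)$. If $\varphi_j$ are smooth mollifiers supported in $[-1/j,1/j]$, then by $L^2$-continuity $\int X_s\varphi_j(s-q)\,ds\to X_q$ in $L^2$ as $j\to\infty$, and $X_q\to X_t$ in $L^2$ as $q\to t$. So the countable family of these integrals, with $q$ rational, spans a dense subspace of $H$. By Gram--Schmidt there is an orthonormal basis $(\zeta_k)$ of $H$ of the form $\zeta_k=\int X_s\psi_k(s)\,ds$ with $\psi_k\in C_c^\infty(\mathbb R)$. The functions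
\[
e_k(t)=\mathbb E[X_t\zeta_k]=\int r(t-s)\psi_k(s)\,ds
\]
are $C^\infty$. For each $m$ let $X^{(m)}=X-\sum_{k\le m}\zeta_ke_k$. Then $\mathbb E[X^{(m)}_t\zeta_j]=0$ for $j\le m$; as everything is jointly Gaussian, $X^{(m)}$ is independent of $(\zeta_1,\dots,\zeta_m)$. Since $e_1,\dots,e_m$ are differentiable at $0$, the event $\Lambda$ is unchanged when $X$ is replaced by $X^{(m)}$. Hence $\Lambda$ is independent of $\sigma(\zeta_1,\dots,\zeta_m)$ for every $m$, and so of $\sigma(\zeta_1,\zeta_2,\dots)$. As $X_t=\sum_ke_k(t)\zeta_k$ in $L^2$, this $\sigma$-field contains, up to null sets, every event determined by $X$ at rational times, and in particular $\Lambda$. So $\Lambda$ is independent of itself, and $P(\Lambda)=P(\Lambda)^2$.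

\emph{Conclusion.} Together, $P(\Lambda)=1$. Since $-X$ has the same law as $X$, also $\liminf_{h\downarrow0}(X_h-X_0)/h=-\infty$ a.s. By stationarity, for each fixed $t\in[0,1)$ the limit superior and the limit inferior of $(X_{t+h}-X_t)/h$ as $h\downarrow0$ are a.s.\ $+\infty$ and $-\infty$, respectively. Both are jointly measurable in $t$ and the outcome. By Fubini, a.s.\ this holds for a.e.\ $t\in[0,1)$. For every such $t$, $X-X_t$ takes both signs in every right neighborhood of $t$, and by continuity $t$ is an accumulation point of $M_{X_t}$.

In particular, a.s.\ $\#M_{X_t}=\infty$ for a.e.\ $t$, that is, $\mu\{x:\#M_x<\infty\}=0$. If $\mu$ has an absolutely continuous part with density positive a.e.\ on $\operatorname{Im}X$, then the set $\{x\in\operatorname{Im}X:\#M_x<\infty\}$, being $\mu$-null, is also $\lambda$-null.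
\end{proof}

\section{Random second differences: proof of Theorem~\ref{thm:general}}\label{sec:general}

Lemma~\ref{lem:zygmund} asks that \emph{all} second differences at scale $2^{-n}$ be $o(2^{-n})$. For a general Gaussian process a union bound over $2^n$ intervals costs a factor of order $\sqrt n$, so this route would ask for $d(u)=o(u/\sqrt{\log(1/u)})$. To get away with \eqref{eq:star} we let a few intervals be bad, in the sense that the path deviates too much from its chord there. A bad interval matters only if some level is attained in it twice, at a distance comparable to its length. Then the chord is nearly horizontal, and the whole image of the interval has length at most a constant times the deviation. If these lengths have a finite sum, Borel--Cantelli discards the images: a.e.\ level lies in only finitely many of them. There are about $2^n$ intervals at scale $2^{-n}$ and the images in question have length of order at most $2^{-n}$; these factors cancel, and it suffices, roughly, that the probability of being bad be summable \emph{in $n$}. This costs only a factor $\sqrt{\log n}$, which is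 the $\sqrt{\log\log(1/u)}$ in \eqref{eq:star}.

Two changes in the deterministic lemma are needed. First, the size of an image has to be controlled by one quantity attached to the interval, so we replace single second differences by the deviation from the chord. Second, for part (b) we need quotients $f/\rho$ rather than $f$ alone; the reason appears in the proof of (b).

\subsection{A deterministic lemma with exceptional intervals}

For $I=[a,b]$ and a continuous function $g$ let $L_Ig$ be the affine function that agrees with $g$ at $a$ and $b$, and let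
\[
\operatorname{dev}_I(g)=\max_I|g-L_Ig| .
\]
Then $\operatorname{dev}_I$ is subadditive, and $\operatorname{dev}_I(cg)=|c|\operatorname{dev}_I(g)$ and $\operatorname{dev}_I(c-g)=\operatorname{dev}_I(g)$ for constants $c$. For a closed dyadic interval $J$ of length $2^{-p}$, $p\ge0$, and $n>p$, let $\mathcal I_n(J)$ be the set of intervals $[k2^{-n},(k+2)2^{-n}]\subset J$ with $k\in\mathbb Z$. They overlap, so that any two points of $J$ at distance at most $2^{-n}$ lie in a common interval of $\mathcal I_n(J)$. Indeed, let $t<t'$ be such points, with $t\in[k2^{-n},(k+1)2^{-n}]\subset J$. The interval $[k2^{-n},(k+2)2^{-n}]$ contains both; if it is not contained in $J$, then $J$ ends at $(k+1)2^{-n}$ and $[(k-1)2^{-n},(k+1)2^{-n}]\subset J$ contains both.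

\begin{lemma}\label{lem:bad}
Let $J$ be as above, let $f,\rho:J\to\mathbb R$ be continuous with $\rho\ge\frac12$, and let $\varepsilon_n>0$, $\varepsilon_n\to0$, satisfy
\begin{enumerate}
\item[(i)] $\displaystyle\sum_{n>p}\ \sum_{I\in\mathcal I_n(J)}\operatorname{dev}_I(f)\,1\{\operatorname{dev}_I(f)>\varepsilon_n2^{-n}\}<\infty$;
\item[(ii)] $\displaystyle\max_{I\in\mathcal I_n(J)}2^n\operatorname{dev}_I(\rho)=o(\varepsilon_n)$ as $n\to\infty$.
\end{enumerate}
Then $g=f/\rho$ has finite level sets $\{t\in J:g(t)=y\}$ for a.e.\ $y$.
\end{lemma}

\begin{proof}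
Let $\nu(B)=\lambda\{t\in J:g(t)\in B\}$. Fix an integer $A\ge1$ and let $|y|\le A$ be such that $\{g=y\}$ is infinite. This set has an accumulation point, so for infinitely many $n>p$ there are $t,t'\in\{g=y\}$ with $2^{-n-1}<|t-t'|\le2^{-n}$. For each such $n$ choose such a pair and an interval $I\in\mathcal I_n(J)$ containing it.

\emph{Flatness on $I$.} Let $q=f-y\rho$, so that $g-y=q/\rho$ and $q(t)=q(t')=0$. Put $\Delta=\operatorname{dev}_I(f)+A\operatorname{dev}_I(\rho)\ge\operatorname{dev}_I(q)$. The chord $L_Iq$ is within $\Delta$ of $0$ at $t$ and at $t'$, so its slope is at most $2\Delta/|t-t'|\le4\cdot2^n\Delta$ in absolute value. As $|I|=2\cdot2^{-n}$, for $s\in I$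
\[
|q(s)|=|q(s)-q(t)|\le|L_Iq(s)-L_Iq(t)|+2\Delta\le8\Delta+2\Delta=10\Delta .
\]
Since $\rho\ge\frac12$,
\begin{equation}\label{eq:flat2}
|g-y|\le20\Delta\quad\text{on }I .
\end{equation}
By (ii) there is $n_A$ such that $A\operatorname{dev}_I(\rho)\le\varepsilon_n2^{-n}$ for all $I\in\mathcal I_n(J)$ and $n\ge n_A$. From now on we only consider $n\ge n_A$.

\emph{Good case: $\operatorname{dev}_I(f)\le\varepsilon_n2^{-n}$.} Then $\Delta\le2\varepsilon_n2^{-n}$. With $\kappa=40\varepsilon_n2^{-n}$, \eqref{eq:flat2} gives $\nu([y-\kappa,y+\kappa])\ge|I|=2\cdot2^{-n}$, that is,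
\[
\frac{\nu([y-\kappa,y+\kappa])}{2\kappa}\ge\frac1{40\varepsilon_n}.
\]

\emph{Bad case: $\operatorname{dev}_I(f)>\varepsilon_n2^{-n}$.} Then $\Delta\le2\operatorname{dev}_I(f)$, and by \eqref{eq:flat2} $g(I)$ is an interval of length at most $80\operatorname{dev}_I(f)$ containing $y$. So $y\in B_n$, the union of $g(I')$ over all $I'\in\mathcal I_n(J)$ with $\operatorname{dev}_{I'}(f)>\varepsilon_n2^{-n}$ and $\lambda(g(I'))\le80\operatorname{dev}_{I'}(f)$.

The sets $B_n$ do not depend on $y$, and by (i), $\sum_n\lambda(B_n)<\infty$, so a.e.\ $y$ lies in only finitely many $B_n$. Apart from this null set, the good case occurs for infinitely many $n$, and since $\varepsilon_n\to0$ we get $\overline D\nu(y)=\infty$; by \eqref{eq:diff} this again happens only on a null set. Let $A\to\infty$ along the integers.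
\end{proof}

\subsection{The Gaussian estimate}

The next lemma verifies the two hypotheses of Lemma~\ref{lem:bad}. The deviation from a chord is a sum of second differences over dyadic scales, and \eqref{eq:star} makes its Gaussian tail small enough at the threshold $\varepsilon_n2^{-n}$.

\begin{lemma}\label{lem:gauss}
Assume \eqref{eq:star}. Put $\delta_n=\sup_{0<u\le2^{-n}}d(u)/u$, and
\[
\varepsilon_n=4\delta_n\sqrt{\log n}+1/n\quad(n\ge3),
\]
with $\varepsilon_1,\varepsilon_2$ arbitrary positive numbers. Then $\varepsilon_n\to0$ and $\delta_n=o(\varepsilon_n)$. Almost surely, condition \textup{(i)} of Lemma~\ref{lem:bad} holds for $f=X$ and every closed dyadic interval $J\subset[0,1]$. If $\rho(t)=r(t-s)/r(0)$ for some $s\in\mathbb R$, then condition \textup{(ii)} holds for every such $J$.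
\end{lemma}

\begin{proof}
The numbers $\delta_n$ are finite, since $d$ is bounded and $d(u)/u\to0$ as $u\downarrow0$. If $\gamma>0$, then by \eqref{eq:star}, for large $n$ and all $u\le2^{-n}$, $d(u)/u\le\gamma/\sqrt{\log\log(1/u)}\le\gamma/\sqrt{\log(n\log2)}$. As $\log(n\log 2)\sim\log n$ and $\gamma$ is arbitrary, $\delta_n\sqrt{\log n}\to0$. Thus $\varepsilon_n\to0$, and $\delta_n/\varepsilon_n\le1/(4\sqrt{\log n})\to0$.

\emph{From second differences to deviations.} Let $I$ have length $2\cdot2^{-n}$, let $g$ be continuous on $I$, and let $P_j$ be the piecewise affine interpolant of $g$ on the division of $I$ into $2^j$ equal intervals, each of half-length $2^{-n-j}$. Then $P_0=L_Ig$ and $P_j\to g$ uniformly. The function $P_{j+1}-P_j$ is piecewise affine, vanishes at the nodes of $P_j$, and at the midpoint of an interval of the $j$th division equals $-\frac12(g(\text{left})+g(\text{right})-2g(\text{mid}))$. Hence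
\begin{equation}\label{eq:dev}
\operatorname{dev}_I(g)\le\tfrac12\sum_{j\ge0}\ \max_{2^j\text{ intervals}}|g(\text{left})+g(\text{right})-2g(\text{mid})| .
\end{equation}

\emph{The function $\rho$.} We have $r(\tau+u)+r(\tau-u)-2r(\tau)=\mathbb E[X_0(X_{\tau+u}+X_{\tau-u}-2X_\tau)]$. By Cauchy--Schwarz and stationarity, the second differences of $\rho$ with step $u$ are at most $r(0)^{-1/2}d(u)$ in absolute value. With $u=2^{-n-j}$ and $d(u)\le\delta_n2^{-n-j}$, \eqref{eq:dev} gives
\[
2^n\operatorname{dev}_I(\rho)\le\tfrac12\sum_{j\ge0}2^{-j}\,\delta_nr(0)^{-1/2}=\delta_nr(0)^{-1/2}=o(\varepsilon_n).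
\]

\emph{The process $X$.} Fix $n\ge3$ and $I\in\mathcal I_n([0,1])$. The second differences of $X$ in \eqref{eq:dev} at level $j$ are centered Gaussian with standard deviation at most $\delta_n2^{-n-j}$. If $\delta_n=0$, then $\operatorname{dev}_I(X)=0$ a.s.; assume $\delta_n>0$. Let $G_j$ be the maximum over the $2^j$ intervals of the absolute second differences divided by $\delta_n2^{-n-j}$, so that
\[
Z:=2^n\operatorname{dev}_I(X)\le\frac{\delta_n}2\sum_{j\ge0}2^{-j}G_j .
\]
Since $\frac12\sum_j2^{-j}(1+j)=2$, the event $Z>2y\delta_n$ forces $G_j>(1+j)y$ for some $j$. For $y\ge2$ we have $(1+j)^2y^2/2\ge y^2/2+jy^2\ge y^2/2+4j$. With the Gaussian tail bound $P(|N(0,1)|>a)\le2e^{-a^2/2}$, for $y\ge2$,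
\[
P(Z>2y\delta_n)\le\sum_j2^j\cdot2e^{-(1+j)^2y^2/2}\le2e^{-y^2/2}\sum_j(2e^{-4})^j\le3e^{-y^2/2}.
\]
In other words, $P(Z>z)\le3e^{-z^2/8\delta_n^2}$ for $z\ge4\delta_n$. For $\varepsilon\ge4\delta_n$, using $\int_\varepsilon^\infty e^{-z^2/2\sigma^2}dz\le(\sigma^2/\varepsilon)e^{-\varepsilon^2/2\sigma^2}$ with $\sigma=2\delta_n$,
\begin{align*}
\mathbb E[Z;Z>\varepsilon]&=\varepsilon P(Z>\varepsilon)+\int_\varepsilon^\infty P(Z>z)\,dz\\
&\le\Big(3\varepsilon+3\cdot\frac{4\delta_n^2}{\varepsilon}\Big)e^{-\varepsilon^2/8\delta_n^2}\le4\varepsilon e^{-\varepsilon^2/8\delta_n^2},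
\end{align*}
because $4\delta_n^2/\varepsilon\le\varepsilon/4$. As $n\ge3$, $\log n>1$, so $\varepsilon_n\ge4\delta_n$; also $\varepsilon_n^2/8\delta_n^2\ge2\log n$. There are at most $2^n$ intervals in $\mathcal I_n([0,1])$, and therefore
\[
\mathbb E\sum_{I\in\mathcal I_n([0,1])}\operatorname{dev}_I(X)\,1\{\operatorname{dev}_I(X)>\varepsilon_n2^{-n}\}\le2^n\cdot2^{-n}\cdot4\varepsilon_nn^{-2}=4\varepsilon_nn^{-2},
\]
which is summable in $n$. The finitely many terms with $n<3$ are finite. So (i) holds a.s.\ for $J=[0,1]$, and then for every closed dyadic $J\subset[0,1]$, because $\mathcal I_n(J)\subset\mathcal I_n([0,1])$.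
\end{proof}

\subsection{Almost every level, every level, and singularity}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
\textbf{(a)} Apply Lemma~\ref{lem:bad} with $J=[0,1]$, $f=X$ and $\rho\equiv1$. Then $\operatorname{dev}_I(\rho)=0$, so (ii) is trivial, and (i) holds a.s.\ by Lemma~\ref{lem:gauss}.

\textbf{(b)} By Fubini, (a) gives the statement for a.e.\ $x$; the point is to reach a fixed $x$. The idea is to find in $X$ a random shift of the level that has a density and is independent of the rest. The natural candidate is the value $X_s$ at a fixed time. It enters $X_t$ with the nonconstant factor $r(t-s)/r(0)$, and dividing by this factor turns it into a true shift. This is why Lemma~\ref{lem:bad} treats quotients.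

Fix $x$. By continuity of $r$ choose $p\ge0$ with $r(\tau)\ge r(0)/2$ for $|\tau|\le2^{-p}$. It suffices to treat one interval $J=[s,s+2^{-p}]\subset[0,1]$ with $s\in2^{-p}\mathbb Z$, because finitely many of these cover $[0,1]$. Put
\[
\rho(t)=r(t-s)/r(0)\ge\tfrac12\quad(t\in J),\qquad Y=X-X_s\rho .
\]
Then $\mathbb E\,Y_tX_s=r(t-s)-\rho(t)r(0)=0$, so the process $Y$ and the variable $X_s$, being jointly Gaussian, are independent. The function
\[
h=\frac{x-Y}\rho=\frac{x-X}\rho+X_s
\]
depends on $Y$ only, and $X_t=x$ if and only if $x-Y_t=X_s\rho(t)$, so that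
\begin{equation}\label{eq:shift}
M_x\cap J=\{t\in J:h(t)=X_s\} .
\end{equation}
By Lemma~\ref{lem:gauss} and $\operatorname{dev}_I(x-X)=\operatorname{dev}_I(X)$, a.s.\ Lemma~\ref{lem:bad} applies to $f=x-X$ and $\rho$: a.s.\ $(x-X)/\rho$ has finite level sets on $J$ for a.e.\ level. On each path $h$ differs from this function by a constant, so a.s.\ $\#\{t\in J:h(t)=y\}<\infty$ for a.e.\ $y$. By Fubini (Lemma~\ref{lem:meas}), for a.e.\ $y$, $P(\#\{t\in J:h(t)=y\}<\infty)=1$. Now $X_s$ is independent of $h$ and has a density with respect to $\lambda$, since $r(0)>0$. Integrating over its value, we obtain $P(\#\{t\in J:h(t)=X_s\}<\infty)=1$, which by \eqref{eq:shift} is $P(\#(M_x\cap J)<\infty)=1$.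

\textbf{(c)} Rice's formula \eqref{eq:rice} gives $\mathbb E\,\#M_x=\infty$. The set $E=\{x:\#M_x=\infty\}$ is Borel by Lemma~\ref{lem:meas}. Almost surely, $\lambda(E)=0$ by (a) and $\mu(E)=1$ by Proposition~\ref{prop:times}. So $\mu$ is carried by a $\lambda$-null set.
\end{proof}

\section{Three processes with infinite second spectral moment}\label{sec:examples}

\noindent\textbf{The lacunary process.} The process of Theorem~\ref{thm:counter} satisfies \eqref{eq:star}, so for it every fixed level is a.s.\ attained finitely often and $\mu$ is a.s.\ purely singular. Indeed, since $(1-\cos\theta)^2\le\min(4,\theta^4/4)$,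
\[
d(u)^2=4\sum_n\frac{4^{-n}}n(1-\cos2^nu)^2\le\sum_n\frac{4^{-n}}n\min(16,2^{4n}u^4).
\]
For $0<u\le\frac12$ choose $N\ge1$ with $2^Nu\le1<2^{N+1}u$. The terms with $n>N$ add up to at most $\frac{16}N\cdot\frac{4^{-N}}3\le\frac{64}{3N}u^2$. Those with $n\le N$ add up to at most $u^4\sum_{n\le N}4^n/n$, where
\[
\sum_{n\le N}\frac{4^n}n\le\sum_{n\le N/2}4^n+\frac2N\sum_{n\le N}4^n\le\frac43\,2^N+\frac8{3N}\,4^N\le\frac{4\cdot4^N}N,
\]
because $N\le2^N$; as $4^Nu^2\le1$, this contributes at most $4u^2/N$. Altogether $d(u)^2\le26u^2/N$ with $N>\log_2(1/u)-1$, so $d(u)^2=O(u^2/\log(1/u))$, and \eqref{eq:star} holds.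

\medskip
\noindent\textbf{An absolutely continuous spectrum.} Let $F$ have density $|\ell|^{-3}(\log\log|\ell|)^{-2}$ on $|\ell|\ge16$, where $\log\log|\ell|>1$, and density $0$ elsewhere. Substituting $v=\log\ell$,
\[
-r''(0)=2\int_{16}^\infty\frac{d\ell}{\ell(\log\log\ell)^2}=2\int_{\log16}^\infty\frac{dv}{(\log v)^2}=\infty .
\]
Since $2(1-\cos\theta)\le\min(4,\theta^2)\le2|\theta|$, we have $\mathbb E(X_h-X_0)^2\le2|h|\int|\ell|F(d\ell)=O(|h|)$. The fourth moment of $X_h-X_0$, three times the square of its variance, is then $O(h^2)$, and by Kolmogorov's criterion $X$ has a version with continuous paths. Put $L=1/u\ge256$. By \eqref{eq:d}, $d(u)^2\le\int\min(16,u^4\ell^4)F(d\ell)$. The frequencies $|\ell|>L$ contribute at most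
\[
32\int_L^\infty\frac{d\ell}{\ell^3(\log\log\ell)^2}\le\frac{16u^2}{(\log\log L)^2},
\]
and the others, split at $|\ell|=\sqrt L$, at most
\[
2u^4\int_{16}^{L}\frac{\ell\,d\ell}{(\log\log\ell)^2}\le2u^4\Big(\frac L2+\frac{L^2}{2(\log\log\sqrt L)^2}\Big)=u^3+\frac{u^2}{(\log\log L-\log2)^2}.
\]
Hence $d(u)=O(u/\log\log(1/u))$, and \eqref{eq:star} holds.

\medskip
\noindent\textbf{The Ornstein--Uhlenbeck process.} Let $r(t)=e^{-|t|}$; then $2(1-e^{-|t|})/t^2\to\infty$, so $-r''(0)=\infty$. Here $d(u)^2=6-8e^{-u}+2e^{-2u}\sim4u$, and \eqref{eq:star} fails badly. The conclusions (a) and (b) of Theorem~\ref{thm:general} fail as well: \emph{a.s.\ $M_x$ is infinite for a.e.\ $x\in\operatorname{Im}X$.} Fix $x$ and let $T_x$ be the first time $t\ge0$ with $X_t=x$. By the strong Markov property, on $\{T_x<1\}$ the process after $T_x$ is distributed as $e^{-t}(x+B_{e^{2t}-1})$, $t\ge0$, with $B$ a Brownian motion. With $v=e^{2t}-1$, this equals $x$ if and only if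
\[
B_v=x(\sqrt{1+v}-1).
\]
The right side is $O(v)$ as $v\downarrow0$, whereas by the law of the iterated logarithm $\limsup_{v\downarrow0}B_v/\sqrt v=\infty$ and $\liminf_{v\downarrow0}B_v/\sqrt v=-\infty$ a.s. So the difference of the two sides changes sign in every right neighborhood of $0$, and equality holds for infinitely many $v$ near $0$. Thus $M_x$ is a.s.\ infinite on $\{T_x<1\}$. Since $x\in\operatorname{Im}X$ means $T_x\le1$, and $P(T_x=1)\le P(X_1=x)=0$, we get $P(x\in\operatorname{Im}X,\ \#M_x<\infty)=0$ for every $x$; the claim follows by Fubini.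

\begin{thebibliography}{9}

\bibitem{Rudin} Rudin, \emph{Real and Complex Analysis}.

\bibitem{SIP} \emph{Special Invited Paper} (as printed: SPECIAL INVITED PAPER), \url{https://www.projecteuclid.org/journalArticle/Download?urlId=10.1214%2Faop%2F1176994824} (doi:10.1214/aop/1176994824).

\end{thebibliography}

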